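# Orbit closures of Dynkin quivers have rational singularities

## 1. Theorems A and B, and the words in them

**Theorem A.** Let $k$ be an algebraically closed field of characteristic zero, $Q$ a connected quiver whose underlying graph is Dynkin of type $A$, $D$ or $E$, with arbitrary orientation, $\alpha$ any dimension vector, and $V$ any representation of $Q$ of dimension vector $\alpha$. Then the orbit closure $\overline{O_V}\subseteq\operatorname{Rep}(Q,\alpha)$ is normal, Cohen–Macaulay and has rational singularities. More precisely, there are a smooth irreducible variety $\mathcal Z$ (constructed in Section 6) and a projective birational morphism $\pi:\mathcal Z\to\overline{O_V}$ with $R\pi_*\mathcal O_{\mathcal Z}=\mathcal O_{\overline{O_V}}$. In particular, for $E_6,E_7,E_8$ with any orientation, every orbit closure has rational singularities.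

The construction also yields equations. For an indecomposable representation $X$ let $0\to Q^1_X\xrightarrow{d_X}Q^0_X\to X\to0$ be its minimal projective resolution. For $M\in\operatorname{Rep}(Q,\alpha)$ let $d_X^*(M):\operatorname{Hom}(Q^0_X,M)\to\operatorname{Hom}(Q^1_X,M)$ be composition with $d_X$. This is a matrix between fixed vector spaces whose entries are polynomials in the entries of $M$. Put $v_X=\operatorname{rank}d_X^*(V)$.

**Theorem B.** Under the hypotheses of Theorem A, the ideal of $\overline{O_V}$ in $k[\operatorname{Rep}(Q,\alpha)]$ is generated by the $(v_X+1)$-minors of $d_X^*$, with $X$ running over the non-projective indecomposables.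

Now the terms. A representation $M$ of dimension vector $\alpha$ has the space $W_i=k^{\alpha_i}$ at each vertex $i$ and a matrix $M_a:W_{ta}\to W_{ha}$ for each arrow $a$. So $\operatorname{Rep}(Q,\alpha)=\prod_a\operatorname{Hom}(W_{ta},W_{ha})$ is an affine space. The group $\mathrm{GL}(\alpha)=\prod_i\mathrm{GL}(W_i)$ acts by $(gM)_a=g_{ha}M_ag_{ta}^{-1}$, its orbits are the isomorphism classes, and $\overline{O_V}$ is the Zariski closure of the orbit of $V$.

**Definition 1.1.** An irreducible variety $Y$ over $k$ has *rational singularities* if there is a projective birational morphism $\pi:Z\to Y$ with $Z$ smooth and $R\pi_*\mathcal O_Z=\mathcal O_Y$. If one resolution has this property, every resolution has it (characteristic zero). For affine $Y$ the condition says that $k[Y]\to\Gamma(Z,\mathcal O_Z)$ is bijective and that $H^i(Z,\mathcal O_Z)=0$ for $i>0$.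

Such a $Y$ is normal, since for affine $Y$ the ring $k[Y]=\Gamma(Z,\mathcal O_Z)$ is the ring of functions on a normal variety, and Cohen–Macaulay (Kempf). A non-example: let $E\subset\mathbb P^2$ be the cubic $x^3+y^3+z^3=0$ and $Y\subset k^3$ the cone over it. The total space $Z$ of $\mathcal O_E(-1)$ resolves $Y$, and $H^1(Z,\mathcal O_Z)=\bigoplus_{d\ge0}H^1(E,\mathcal O_E(d))$ contains $H^1(E,\mathcal O_E)=k\neq0$. So $Y$ is normal but not rational.

The question comes from a text with the title "Research Statement" (https://www.math.purdue.edu/~alorincz/Andras%20-%20Research%20Statement.pdf). There rational singularities are recorded as known for types $A$ and $D$, by reduction to Schubert varieties, and type $E$ is posed as a problem. The proof below treats $A$, $D$ and $E$ at once.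

## 2. Hom-numbers and almost split sequences

Modules are finite-dimensional $kQ$-modules, that is, representations of $Q$. Write $S_i$ for the simple module at $i$, and $P_i$ for the indecomposable projective with $\operatorname{Hom}(P_i,M)=M_i$. Then $\operatorname{Hom}(P_i,P_l)=(P_l)_i\neq0$ if and only if there is a path from $l$ to $i$. Write $[X,M]=\dim\operatorname{Hom}(X,M)$, and $m_Y(M)$ for the multiplicity of the indecomposable $Y$ as a summand of $M$. The following facts are standard (Gabriel, Ringel, Auslander–Reiten).

1. $kQ$ is hereditary: submodules of projectives are projective.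
2. There are finitely many indecomposables. Put $X\le Y$ if there is a chain of nonzero maps between indecomposables from $X$ to $Y$. This is a partial order on isomorphism classes, and $\operatorname{End}(X)=k$ for $X$ indecomposable.
3. The translate $\tau$ is a bijection from non-projective to non-injective indecomposables. For $Y$ non-projective indecomposable, $\dim\operatorname{Ext}^1(Y,Z)=[Z,\tau Y]$.
4. For $X$ non-projective indecomposable there is a non-split almost split (AR) sequence $0\to\tau X\to E_X\to X\to0$. A map $Y\to X$ that is not a split epimorphism factors through $E_X\to X$, and a map $\tau X\to M$ that is not a split monomorphism factors through $\tau X\to E_X$. Each indecomposable summand $E'$ of $E_X$ satisfies $\tau X<E'<X$, because irreducible maps are nonzero non-isomorphisms.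
5. $P_i$ has multiplicity $[X,S_i]$ in $Q^0_X$ and $\dim\operatorname{Ext}^1(X,S_i)$ in $Q^1_X$.

**Example 2.1.** Let $Q$ be $1\to2\to3$, and let $[pq]$ be the indecomposable supported on the interval from $p$ to $q$. Then $P_3=S_3$, $P_2=[23]$, $P_1=[13]$. The non-projective indecomposables are $S_2$, $[12]$, $S_1$, with
$$0\to S_3\to P_2\to S_2\to0,\qquad 0\to P_2\to P_1\oplus S_2\to[12]\to0,\qquad 0\to S_2\to[12]\to S_1\to0$$
as AR sequences. Their resolutions are $P_3\to P_2$, $P_3\to P_1$, $P_2\to P_1$. For $M=(W_1\xrightarrow{A}W_2\xrightarrow{B}W_3)$ the matrices $d_X^*(M)$ are $B$, $BA$, $A$. So Theorem B says here that $\overline{O_V}$ is cut out, ideal-theoretically, by bounds on the ranks of $A$, $B$, $BA$.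

**Ranks are Hom-numbers.** Put $S=\bigoplus_iS_i^{\alpha_i}$ and let $M\in\operatorname{Rep}(Q,\alpha)$. The kernel of $d_X^*(M)$ is $\operatorname{Hom}(X,M)$, and $\dim\operatorname{Hom}(Q^0_X,M)=\sum_i[X,S_i]\alpha_i=[X,S]$. Hence
$$\operatorname{rank}d_X^*(M)=[X,S]-[X,M],\qquad v_X=[X,S]-[X,V]\ge0.\tag{2.1}$$
Use the second formula to define $v_X$ for every module $X$. Then $v$ is additive on direct sums, and $v_P=0$ for $P$ projective.

**An Euler-characteristic identity.** Let $X$ be non-projective indecomposable and $M$ any module. Then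
$$[\tau X,M]-[E_X,M]+[X,M]=m_{\tau X}(M).\tag{2.2}$$
Indeed the left side is the dimension of the cokernel of $\operatorname{Hom}(E_X,M)\to\operatorname{Hom}(\tau X,M)$. Both sides are additive, so let $M$ be indecomposable. By fact 4 the maps $\tau X\to M$ that factor through $E_X$ are exactly those which are not split monomorphisms. If $M\not\cong\tau X$ all maps factor and the cokernel is $0$. If $M\cong\tau X$ then $\operatorname{End}(\tau X)=k$, only $0$ factors, and the cokernel is one-dimensional.

**Lemma 2.2.** A module $M$ is determined up to isomorphism by the numbers $[X,M]$, $X$ indecomposable.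

*Proof.* We recover each multiplicity $m_Y(M)$. If $Y$ is not injective, $Y=\tau X$ and (2.2) applies. Let $Y=I$ be injective, with simple socle, and let $M'$ be indecomposable. A non-injective map $I\to M'$ kills $\operatorname{soc}I$, so it factors through $I/\operatorname{soc}I$. An injective one splits, so $M'\cong I$. Since $\operatorname{End}(I)=k$, we get $m_I(M)=[I,M]-[I/\operatorname{soc}I,M]$. $\square$

## 3. $A_2$ and $A_3$ by hand: what subspaces alone do not see

**Type $A_2$.** Let $Q$ be $1\to2$. A point is a matrix $M:W_1\to W_2$. The only non-projective indecomposable is $S_1$, with resolution $P_2\to P_1$, so $d^*_{S_1}(M)=M$ and $\overline{O_V}$ is the set of matrices of rank $\le r:=\operatorname{rank}V$. Put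
$$Z=\{(M,F):F\in\mathrm{Gr}(r,W_2),\ \operatorname{im}M\subset F\}.$$
This is the total space of $\mathcal Hom(W_1,\mathcal F)$ over the Grassmannian, with $\mathcal F$ the tautological subbundle. It is smooth and irreducible, it is projective over $\overline{O_V}$, and it has one-point fibres over matrices of rank $r$. By the Cauchy formula $H^i(Z,\mathcal O)=H^i(\mathrm{Gr},\operatorname{Sym}(W_1\otimes\mathcal F^*))=\bigoplus_\lambda S_\lambda W_1\otimes H^i(\mathrm{Gr},S_\lambda\mathcal F^*)$. By Bott's theorem (recalled as Lemma 9.1) this is $0$ for $i>0$, and for $i=0$ it is $\bigoplus_{\ell(\lambda)\le r}S_\lambda W_1\otimes S_\lambda W_2^*$. The ring $k[\operatorname{Hom}(W_1,W_2)]=\bigoplus_\lambda S_\lambda W_1\otimes S_\lambda W_2^*$ surjects onto it. So determinantal varieties have rational singularities.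

**One Grassmannian per rank condition.** By Lemma 2.2 and (2.1), an orbit is given by the ranks of all $d_X^*$. This suggests considering all $(M,(F_X)_X)$ with $F_X\subset\operatorname{Hom}(Q^1_X,M)$ of dimension $v_X$ and $\operatorname{im}d_X^*(M)\subset F_X$. Already $A_3$ shows where this stops. In Example 2.1 take $\alpha=(1,2,1)$ and $V=[12]\oplus[23]$: $A$ is injective, $B$ surjective, $BA=0$. Then $v_{S_2}=1$, $v_{[12]}=0$, $v_{S_1}=1$, and $\overline{O_V}=\{BA=0\}$ is a quadric cone of dimension $3$. The subspaces are $F_{S_2}=W_3$, $F_{[12]}=0$ and a line $F_{S_1}=\ell\subset k^2$. The space of all $(\ell,A,B)$ with $\operatorname{im}A\subset\ell$ and $BA=0$ has two irreducible components: $\{A=0\}$, of dimension $1+2=3$, and $\{\operatorname{im}A\subset\ell,\ B(\ell)=0\}$, of dimension $1+1+1=3$. So it is reducible, and not a resolution of anything irreducible.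

**Incidence conditions.** The spaces $\operatorname{im}d_X^*(M)$ are related to one another. A chain map $f=(f_1,f_0)$ from the resolution of $X$ to that of $Y$ satisfies $d_Yf_1=f_0d_X$, so $f_1^*d_Y^*=d_X^*f_0^*$ and $f_1^*(\operatorname{im}d_Y^*)\subset\operatorname{im}d_X^*$. We may therefore impose $f_1^*F_Y\subset F_X$ for all chain maps $f$. In the example, the map from the resolution $P_3\to P_1$ of $[12]$ to the resolution $P_2\to P_1$ of $S_1$ has $f_1:P_3\to P_2$ the inclusion, so the new condition is $B(F_{S_1})\subset F_{[12]}$, that is, $B(\ell)=0$. This removes the extra component: what remains is $\{\operatorname{im}A\subset\ell\subset\ker B\}$, a rank $2$ vector bundle over $\mathbb P^1$.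

**Two difficulties remain.** First, in general it is not visible that the variety with all incidence conditions is smooth or connected. Second, its cohomology must be computed from its equations. In the example let $\mathcal T=\{(\ell,A,B):\operatorname{im}A\subset\ell\}$, a vector bundle over $\mathbb P^1$. The equation is the section $B|_\ell$ of $\mathcal Hom(\ell,W_3)=\mathcal O(1)$. Its Koszul complex is $0\to\mathcal O(-1)\to\mathcal O_{\mathcal T}\to\mathcal O_{\mathcal Z}\to0$ (pull-backs from $\mathbb P^1$ understood). Pushed down to $\mathbb P^1$, the left term is a sum of bundles $\mathcal O(d-1)$, $d\ge0$. The worst one, $\mathcal O(-1)$, has no cohomology at all, but only just: equations with values in $\mathcal Hom(\ell,k^w)$ would bring in $\Lambda^w=\mathcal O(-w)$, which has $H^1\ne0$ for $w\ge2$. The proof needs an inequality which says that such a $w$ never occurs.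

Both difficulties are met by one change of view: *the tuple $(M,(F_X))$ is a single contravariant functor on a category of two-term complexes of projectives*. That category has global dimension at most $2$. Its simple functors have resolutions of AR type, which present a functor by few matrices $a$ and few equations $\mu$. A vanishing of $\operatorname{Ext}^2$ gives smoothness, and the Euler characteristic (2.2) gives the inequality.

## 4. The category of two-term complexes of projectives

Let $\mathcal C$ be the category of complexes $C=(C^1\xrightarrow{d}C^0)$ of finite-dimensional projective $kQ$-modules, with chain maps (*not* up to homotopy). Put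
$$R_X=(Q^1_X\hookrightarrow Q^0_X),\quad c(P)=(P\xrightarrow{=}P),\quad\gamma_i=c(P_i),\quad\beta_i=(P_i\to0),\quad\sigma_i=R_{P_i}=(0\to P_i),$$
with $X$ indecomposable. For $E=\bigoplus E'$ with $E'$ indecomposable put $R_E=\bigoplus R_{E'}$.

**Step 4.1: the indecomposables and the easy Hom spaces.** This step lists the objects and the maps we use. Since $\operatorname{im}d$ is projective, $C\cong(\ker d\to0)\oplus(\operatorname{im}d\hookrightarrow C^0)$. The second summand is a projective resolution of its cokernel, hence the minimal one plus some $c(P)$. So the indecomposables are the $R_X$, $\gamma_i$, $\beta_i$. From the definition of chain maps,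
$$\operatorname{Hom}(C,\gamma_j)=\operatorname{Hom}(C^0,P_j),\quad\operatorname{Hom}(\gamma_j,C)=\operatorname{Hom}(P_j,C^1),\quad\operatorname{Hom}(C,(P\to0))=\operatorname{Hom}(C^1,P),\tag{4.1}$$
where $f_0:C^0\to P_j$ gives $(f_0d,f_0)$, $f_1:P_j\to C^1$ gives $(f_1,df_1)$, and $f_1:C^1\to P$ gives $(f_1,0)$. Moreover $\operatorname{Hom}(\beta_i,R_X)=\operatorname{Hom}(\beta_i,\gamma_j)=0$, since the differentials of $R_X$ and $\gamma_j$ are injective.

**Step 4.2: a linear order.** This step shows that nonzero maps go only forward in a suitable list, so that we can build functors object by object. Choose a linear extension of $\le$. List the $R_X$ in this order, insert $\gamma_j$ immediately after $R_{S_j}$, and put the $\beta$'s at the end, with $\beta_i$ before $\beta_j$ whenever $i\ne j$ and $\operatorname{Hom}(P_i,P_j)\neq0$.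

**Lemma 4.1.** If $C,D$ are indecomposable in $\mathcal C$ and $\operatorname{Hom}(C,D)\ne0$, then $C=D$ or $C$ precedes $D$. Moreover $\operatorname{End}(C)=k$.

*Proof.* Three remarks.

- (a) If $\operatorname{Hom}(P_i,P_l)\neq0$, then $S_i\le S_l$. There is a path from $l$ to $i$, and for an arrow $l\to l'$ we have $\operatorname{Ext}^1(S_l,S_{l'})\neq0$, so $S_{l'}\le\tau S_l<S_l$.
- (b) If $P_l$ is a summand of $Q^1_Y$, then $\operatorname{Ext}^1(Y,S_l)\neq0$, so $S_l\le\tau Y<Y$.
- (c) If $P_i$ is a summand of $Q^0_X$, then $\operatorname{Hom}(X,S_i)\neq0$, so $X\le S_i$.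

Now the cases.

- If $\operatorname{Hom}(R_X,\gamma_j)=\operatorname{Hom}(Q^0_X,P_j)\neq0$, then $X\le S_j$ by (c) and (a). So $R_X$ precedes $\gamma_j$.
- If $\operatorname{Hom}(\gamma_j,R_Y)=\operatorname{Hom}(P_j,Q^1_Y)\ne0$, then $S_j<Y$ by (a) and (b). So $\gamma_j$, which sits right after $R_{S_j}$, precedes $R_Y$.
- If $\operatorname{Hom}(\gamma_i,\gamma_j)=\operatorname{Hom}(P_i,P_j)\neq0$, then $S_i\le S_j$; and $\operatorname{End}(\gamma_i)=\operatorname{End}(P_i)=k$.
- Let $0\neq f:R_X\to R_Y$. If $f$ induces a nonzero map on cokernels, then $X\le Y$. Otherwise $f_0=dh$ for some $h:Q^0_X\to Q^1_Y$, and $f_1=hd$ since $d_Y$ is injective. As $h\neq0$, remarks (c), (a), (b) give $X\le S_i\le S_l\le\tau Y<Y$ for suitable $i,l$. For $X=Y$ the second case is impossible, so $\operatorname{End}(R_X)=\operatorname{End}(X)=k$.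
- There are no nonzero maps from $\beta_i$ to $R_X$ or $\gamma_j$, and $\operatorname{Hom}(\beta_i,\beta_j)=\operatorname{Hom}(P_i,P_j)$. $\square$

Let $\operatorname{rad}(C,D)$ be the space of non-isomorphisms between indecomposables, extended additively. By Lemma 4.1, for indecomposables, $\operatorname{rad}(C,D)=\operatorname{Hom}(C,D)$ if $C\not\cong D$, and $\operatorname{rad}(C,C)=0$.

**Step 4.3: sink sequences.** This step resolves $\operatorname{rad}(-,D)$ by representable functors, for $D=R_X$ with $X$ non-projective and for $D=\gamma_j$. Let $X$ be non-projective indecomposable. The horseshoe lemma applied to the AR sequence gives a degreewise split exact sequence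
$$0\to R_{\tau X}\xrightarrow{c_X}\tilde R_X\xrightarrow{b_X}R_X\to0\tag{4.2}$$
with $\tilde R_X$ a projective resolution of $E_X$. So $\tilde R_X\cong R_{E_X}\oplus\bigoplus_j\gamma_j^{g_j}$. Counting $P_j$ in degree $0$ and using (2.2), $g_j=[\tau X,S_j]+[X,S_j]-[E_X,S_j]=m_{\tau X}(S_j)$. That is, $g_j=1$ if $\tau X\cong S_j$, and $g_j=0$ otherwise. $R_{\tau X}$ and all indecomposable summands of $\tilde R_X$ strictly precede $R_X$; for a summand $\gamma_j$ this holds because $\gamma_j$ sits right after $R_{S_j}=R_{\tau X}$.

**Lemma 4.2.** (i) For $X$ non-projective indecomposable, $0\to\operatorname{Hom}(-,R_{\tau X})\to\operatorname{Hom}(-,\tilde R_X)\to\operatorname{rad}(-,R_X)\to0$ is exact on $\mathcal C$. (ii) $\operatorname{Hom}(-,R_{S_j})\cong\operatorname{rad}(-,\gamma_j)$ via the natural map $b_{\gamma_j}:R_{S_j}=(\operatorname{rad}P_j\hookrightarrow P_j)\to\gamma_j$.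

*Proof.* (i) Left exactness is clear from (4.2), and the image lies in the radical because $R_X$ is not a summand of $\tilde R_X$. At $R_X$ we have $\operatorname{Hom}(R_X,\tilde R_X)=0=\operatorname{rad}(R_X,R_X)$. Let $C\neq R_X$ be indecomposable and $f:C\to R_X$. If $C=\beta_j$, then $f=0$. If $C=\gamma_j$, then $f$ is given by a map $P_j\to Q^1_X$, which lifts along the split surjection $(b_X)_1$. If $C=R_Y$, the induced map $Y\to X$ is not a split epimorphism, so it lifts to $Y\to E_X$, hence to some $f':R_Y\to\tilde R_X$. Then $f-b_Xf'$ induces $0$ on cokernels, so it equals $(hd,dh)$ for some $h:Q^0_Y\to Q^1_X$. Lift $h$ along $(b_X)_1$ to $\tilde h:Q^0_Y\to\tilde R^1_X$. Then $b_X\circ(\tilde hd,d\tilde h)=(hd,dh)$, so $f=b_X(f'+(\tilde hd,d\tilde h))$.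

(ii) At $\gamma_j$ both sides vanish, since $\operatorname{Hom}(\gamma_j,R_{S_j})=\operatorname{Hom}(P_j,\operatorname{rad}P_j)=0$. Let $C\neq\gamma_j$ be indecomposable and $f:C\to\gamma_j$, so $f_1=f_0d$. If $f_1$ were onto with section $s$, then $(s,ds):\gamma_j\to C$ would satisfy $f\circ(s,ds)=(f_1s,f_0ds)=\mathrm{id}$, and $C\cong\gamma_j$, a contradiction. So $f_1(C^1)\subset\operatorname{rad}P_j$, the unique maximal submodule, and $f$ factors uniquely through $b_{\gamma_j}$. $\square$

**Example 4.3.** In Example 2.1 we may order the list as $\sigma_3,\gamma_3,\sigma_2,\sigma_1,R_{S_2},\gamma_2,R_{[12]},R_{S_1},\gamma_1,\beta_3,\beta_2,\beta_1$. The middle terms are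
$$\tilde R_{S_2}=\sigma_2\oplus\gamma_3,\qquad\tilde R_{[12]}=\sigma_1\oplus R_{S_2},\qquad\tilde R_{S_1}=R_{[12]}\oplus\gamma_2.$$
For instance, $\tilde R_{S_1}=(P_3\oplus P_2\to P_1\oplus P_2)$ has the terms of $R_{S_2}=(P_3\to P_2)$ and $R_{S_1}=(P_2\to P_1)$ put together. The summands $\gamma_3$ and $\gamma_2$ occur because $\tau S_2=S_3$ and $\tau S_1=S_2$ are simple.

**Step 4.4: global dimension at most two.** This step gives the homological algebra for the tangent space computation. Consider $k$-linear functors $\mathcal C^{op}\to\mathrm{vect}_k$. As $\mathcal C$ has finitely many indecomposables, these are the finite-dimensional modules over a finite-dimensional algebra. By Yoneda, the $\operatorname{Hom}(-,C)$ are its projectives. Every functor is the cokernel of $f_*:\operatorname{Hom}(-,C)\to\operatorname{Hom}(-,D)$ for some $f:C\to D$, and $\ker f_*=\operatorname{Hom}(-,\ker f)$ with $\ker f$ taken degreewise. The latter lies in $\mathcal C$ because submodules of projectives are projective. So the global dimension is at most $2$. Let $\Sigma_C$ be the simple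 functor at the indecomposable $C$: it is one-dimensional at $C$ and zero at the other indecomposables. By Lemma 4.2 there are projective resolutions ($X$ non-projective)
$$0\to\operatorname{Hom}(-,R_{\tau X})\to\operatorname{Hom}(-,\tilde R_X)\to\operatorname{Hom}(-,R_X)\to\Sigma_{R_X}\to0,$$
$$0\to\operatorname{Hom}(-,R_{S_j})\to\operatorname{Hom}(-,\gamma_j)\to\Sigma_{\gamma_j}\to0.$$
For a functor $\Theta$ with $\theta(C)=\dim\Theta(C)$, and $\chi=\sum_i(-1)^i\dim\operatorname{Ext}^i$, Yoneda gives
$$\chi(\Sigma_{R_X},\Theta)=\theta(R_X)-\theta(\tilde R_X)+\theta(R_{\tau X}),\qquad\chi(\Sigma_{\gamma_j},\Theta)=\theta(\gamma_j)-\theta(R_{S_j}).\tag{4.3}$$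

## 5. The inequality $v_X+v_{\tau X}\le o_X$

For $X$ non-projective indecomposable put $o_X=v_{E_X}+m_{\tau X}(S)$. Here $m_{\tau X}(S)=\alpha_j$ if $\tau X\cong S_j$, and it is $0$ if $\tau X$ is not simple. Subtract (2.2) for $M=V$ from (2.2) for $M=S$. This gives $v_{\tau X}-v_{E_X}+v_X=m_{\tau X}(S)-m_{\tau X}(V)$, that is,
$$o_X-v_X-v_{\tau X}=m_{\tau X}(V)\ge0.\tag{5.1}$$
In Section 3, with $X=S_1$: $v_X=1$, $v_{\tau X}=v_{S_2}=1$, $o_X=v_{[12]}+\alpha_2=2$, and indeed $m_{S_2}([12]\oplus[23])=0$. The rank $w$ at the end of Section 3 is $v_{\tau X}$, and (5.1) bounds it by $o_X-v_X$, which is $1$ for a line in $k^2$.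

## 6. Functors given by matrices $a$ and equations $\mu$; the variety $\mathcal Z$

From now on "$X$" without comment denotes a non-projective indecomposable. Let $\mathcal C^+=\operatorname{add}\{R_X,\sigma_i,\gamma_j\}\subset\mathcal C$: all indecomposables except the $\beta_i$. Put $V_X=k^{v_X}$, and $V_P=0$ for $P$ projective. Set $V(R_X)=V_X$, $V(\sigma_i)=0$, $V(\gamma_j)=W_j$, extended additively, and
$$\mathrm{Out}_X=V(\tilde R_X)=V_{E_X}\oplus(W_j\text{ if }\tau X\cong S_j),\qquad\dim\mathrm{Out}_X=o_X.$$

**Step 6.1: from functors to matrices.** This step shows that a functor with these values is a point of an affine space satisfying explicit equations. Put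
$$A=\prod_X\operatorname{Hom}(V_X,\mathrm{Out}_X)\times\prod_j\operatorname{Hom}(W_j,V_{S_j}),\quad L=\bigoplus_X\operatorname{Hom}(V_X,V_{\tau X}),\quad G=\prod_X\mathrm{GL}(V_X).$$
A point of $A$ is a tuple $a=(a_D)$, $D\in\{R_X,\gamma_j\}$, with $a_D:V(D)\to V(B_D)$, where $B_{R_X}=\tilde R_X$ and $B_{\gamma_j}=R_{S_j}$. Write $b_{R_X}=b_X$. By Lemma 4.2 we may choose, for indecomposables $C$, $D$ in $\mathcal C^+$ with $D=R_X$ or $\gamma_j$, linear lifts $\operatorname{rad}(C,D)\to\operatorname{Hom}(C,B_D)$, $f\mapsto\hat f$, with $b_D\hat f=f$. Given $a$, define $\hat F(f):V(D)\to V(C)$ for $f:C\to D$, recursively along the order, by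
$$\hat F(\lambda\,\mathrm{id})=\lambda,\qquad\hat F(f)=\hat F(\hat f)\circ a_D\ \text{ for }f\text{ radical},\qquad\hat F(f)=0\ \text{ if }D=\sigma_i.$$
This makes sense because the summands of $B_D$ strictly precede $D$. Finally let
$$\mu_X=\hat F(c_X)\circ a_{R_X}\in\operatorname{Hom}(V_X,V_{\tau X}),\qquad\mu=(\mu_X):A\to L,\qquad N=\mu^{-1}(0)\text{ as a scheme}.$$
The map $\mu$ is polynomial, $G$-equivariant, and compatible with the action of $\mathrm{GL}(\alpha)$ on the $W_j$, since it is built from composites of the components of $a$.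

**Lemma 6.1.** Let $\Lambda$ be a commutative $k$-algebra. Giving a $k$-linear functor $F:(\mathcal C^+)^{op}\to\Lambda\text{-mod}$ with prescribed values $F(D)$ and $F(\sigma_i)=0$ is the same as giving $\Lambda$-linear maps $a_D=F(b_D):F(D)\to F(B_D)$ for $D=R_X,\gamma_j$ such that all $\mu_X$ vanish.

*Proof.* Induct along the order. Suppose a functor $F'$ is given on the objects preceding $D$. As $\operatorname{End}(D)=k$ and $\operatorname{Hom}(D,C)=0$ for $C$ preceding $D$, extending $F'$ to $D$ means giving, for each $f:C\to D$ with $C$ preceding $D$, a map $F(D)\to F'(C)$, linear in $f$ and natural in $C$. That is a linear map from $F(D)$ to the $\Lambda$-module of natural transformations $\operatorname{Hom}(-,D)\to F'$ on the preceding objects. There $\operatorname{Hom}(-,D)=\operatorname{rad}(-,D)$. For $D=R_X$, Lemma 4.2(i) and Yoneda identify this module with $\ker(F'(c_X):F'(\tilde R_X)\to F'(R_{\tau X}))$. For $D=\gamma_j$, Lemma 4.2(ii) identifies it with $F'(R_{S_j})$. So an extension is a map $a_D:F(D)\to F'(B_D)$, subject to $F'(c_X)a_D=0$ if $D=R_X$.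 It satisfies $F(f)=F'(\hat f)a_D$, so it is $\hat F$, and the condition is $\mu_X=0$. For $D=\sigma_i$ there is nothing to choose. $\square$

So $N$ is the affine scheme of functors $F$ with $F(R_X)=V_X$, $F(\gamma_j)=W_j$, $F(\sigma_i)=0$.

**Example 6.2.** For $A_3$ as in Example 4.3, $a$ consists of $V_{S_2}\to W_3$, $V_{[12]}\to V_{S_2}$, $(a',a''):V_{S_1}\to V_{[12]}\oplus W_2$, $W_1\to V_{S_1}$ and $W_2\to V_{S_2}$. The only equation is that of $X=S_1$. In (4.2) we may take $c_{S_1}$ to have components $R_{S_2}\to R_{[12]}$ and $R_{S_2}\to\gamma_2$, both being the natural maps, that is, the component of $b_{[12]}$ and the map $b_{\gamma_2}$. The components of $b_{S_1}$ are then the natural map $R_{[12]}\to R_{S_1}$ and minus the natural map $\gamma_2\to R_{S_1}$. So $\mu_{S_1}=a_{R_{[12]}}a'+a_{\gamma_2}a''$: a square anticommutes.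

**Step 6.2: the quotient.** This step divides by $G$ on the open set where it acts freely. Let $A^{ss}\subset A$ be the open set where all $a_{R_X}$ are injective, and $N^{ss}=N\cap A^{ss}$. Number the non-projective indecomposables $X_1,\dots,X_n$ in the order of Step 4.2, and put $A'_l=\prod_{m\le l}\operatorname{Hom}(V_{X_m},\mathrm{Out}_{X_m})$, $G_l=\prod_{m\le l}\mathrm{GL}(V_{X_m})$. The space $\mathrm{Out}_{X_l}$ involves only $V_{X_m}$ with $m<l$ and the $W$'s, and $v_X\le o_X$ by (5.1). The injective maps $V_{X_l}\to\mathrm{Out}_{X_l}$, modulo $\mathrm{GL}(V_{X_l})$, form $\mathrm{Gr}(v_{X_l},\mathrm{Out}_{X_l})$. Dividing by $\mathrm{GL}(V_{X_l})$ and then by $G_{l-1}$, we obtain inductively a tower of Grassmannian bundles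
$$\mathcal G_l=\mathrm{Gr}(v_{X_l},\underline{\mathrm{Out}}_{X_l})\to\mathcal G_{l-1},\qquad\mathcal G_0=\mathrm{pt},$$
such that $A'^{ss}_l\to\mathcal G_l$ is a Zariski locally trivial principal $G_l$-bundle. Underlining denotes associated bundles, and $\underline V_{X_l}$ is the tautological subbundle. Put $\mathcal G=\mathcal G_n$. Then $\mathcal T=A^{ss}/G$ is the total space of $\bigoplus_jW_j^*\otimes\underline V_{S_j}$ over $\mathcal G$. It is smooth, and $A^{ss}\to\mathcal T$ is a principal $G$-bundle. The map $\mu$ induces a section of $\mathcal L=\bigoplus_X\mathcal Hom(\underline V_X,\underline V_{\tau X})$ on $\mathcal T$. Let $\mathcal Z$ be its zero scheme, so $\mathcal Z=N^{ss}/G$.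

**Step 6.3: what $\mathcal Z$ parametrizes.** This step describes the morphisms into $\mathcal Z$, which we need to recognise $\mathcal Z$ as a space of subspaces.

**Definition 6.3.** A *framed stable functor* over a $k$-scheme $Y$ is a $k$-linear functor $F$ from $(\mathcal C^+)^{op}$ to vector bundles on $Y$ with $F(\sigma_i)=0$, $\operatorname{rk}F(R_X)=v_X$, $F(\gamma_j)=W_j\otimes\mathcal O_Y$, and $F(b_X):F(R_X)\to F(\tilde R_X)$ fibrewise injective for all $X$.

For example, for $A_2$ and $Y$ a point, such an $F$ consists of a space $F(R_{S_1})$ of dimension $r$, an injection $F(R_{S_1})\to W_2$ (here $\tilde R_{S_1}=\sigma_1\oplus\gamma_2$) and a map $W_1\to F(R_{S_1})$. Up to isomorphism this is a pair $(M,F)$ as in Section 3.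

*Morphisms $Y\to\mathcal Z$ correspond to isomorphism classes (identity on framings) of framed stable functors over $Y$.* Indeed $N^{ss}\to\mathcal Z$ is a principal $G$-bundle, so a morphism $Y\to\mathcal Z$ is a principal $G$-bundle $\mathcal P\to Y$ with an equivariant map $\mathcal P\to N^{ss}$, up to isomorphism. Principal bundles for $G=\prod_X\mathrm{GL}(V_X)$ are the frame bundles of families $(F(R_X))_X$ of vector bundles of ranks $v_X$. By Lemma 6.1, an equivariant map $\mathcal P\to N^{ss}$ is a functor structure on these bundles and the $W_j\otimes\mathcal O_Y$, with the stability condition.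

## 7. $\mathcal Z$ as the variety of compatible subspaces

**Step 7.1: the map to $\operatorname{Rep}(Q,\alpha)$ and the embedding $F\to J_M$.** This step constructs $\pi$. The functor $P\mapsto c(P)$ identifies the category of projectives with $\operatorname{add}\{\gamma_j\}$. So restricting $F$ to the $\gamma_j$ gives a $kQ$-module structure $M$ on $(W_j)_j$ with $F(c(P))=\operatorname{Hom}(P,M)$: an arrow $l\to i$ gives $P_i\to P_l$, hence $W_l=F(\gamma_l)\to F(\gamma_i)=W_i$. This defines $N\to\operatorname{Rep}(Q,\alpha)$ and
$$\pi:\mathcal Z\to\operatorname{Rep}(Q,\alpha),$$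
equivariant for $\mathrm{GL}(\alpha)$, which acts on $\mathcal Z$ by changing framings. Put $J_M(C)=\operatorname{Hom}(C^1,M)=F(c(C^1))$. The chain map $(\mathrm{id},d):c(C^1)\to C$ is natural in $C$, so applying $F$ gives a natural transformation $F\to J_M$, which is the identity on the $\gamma_j$.

**Lemma 7.1.** (i) For a framed stable functor over a field extension of $k$, $F\to J_M$ is injective. (ii) $\mathcal Z$ is isomorphic, over $\operatorname{Rep}(Q,\alpha)$, to the closed subscheme $\mathcal Z'$ of $\operatorname{Rep}(Q,\alpha)\times\prod_X\mathrm{Gr}(v_X,\operatorname{Hom}(Q^1_X,M))$ of those $(M,(F_X))$ with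
$$d_X^*\operatorname{Hom}(Q^0_X,M)\subset F_X,\qquad f_1^*F_Y\subset F_X\ \text{ for all }f:R_X\to R_Y.$$
In particular $\pi$ is projective. (Here $\operatorname{Hom}(Q^1_X,M)$ is a fixed vector space, a sum of $W_i$'s.)

*Proof.* (i) The kernel $K$ vanishes on all $\gamma_j$ and $\sigma_i$. If $K\neq0$, take the first $R_X$ with $K(R_X)\neq0$; here $X$ is non-projective. Then $K(\tilde R_X)=0$, so $F(b_X)$ kills $K(R_X)$, contradicting its injectivity.

(ii) Let $F$ be a framed stable functor over $Y$. By (i) on fibres, $F(R_X)\to J_M(R_X)=\operatorname{Hom}(Q^1_X,M)$ is fibrewise injective, so it identifies $F(R_X)$ with a subbundle $F_X$. The second condition holds by naturality. For the first, the composite $c(Q^1_X)\xrightarrow{(\mathrm{id},d)}R_X\xrightarrow{(d,\mathrm{id})}c(Q^0_X)$ is $c(d_X)$, so $d_X^*$ factors as $F(c(Q^0_X))\to F(R_X)\to J_M(R_X)$. This gives $\mathcal Z\to\mathcal Z'$.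

Conversely, let a $Y$-point of $\mathcal Z'$ be given. We claim that $R_X\mapsto F_X$, $\gamma_j\mapsto W_j$, $\sigma_i\mapsto0$ is a subfunctor of $J_M$ on $\mathcal C^+$. For maps $R_X\to R_Y$ this is the second condition. A map $R_X\to\gamma_i$ is $(f_0d,f_0)$ and acts by $d_X^*f_0^*$, with image in $d_X^*\operatorname{Hom}(Q^0_X,M)\subset F_X$. For maps from $\gamma_j$, or from or to $\sigma_i$, there is nothing to check, since $F(\gamma_j)=J_M(\gamma_j)$ and $J_M(\sigma_i)=0$. The functor is stable: $(b_X)_1:\tilde R^1_X\to Q^1_X$ is a split surjection, so $J_M(b_X)$ is split injective, and hence $F_X\to F(\tilde R_X)\subset J_M(\tilde R_X)$ is fibrewise injective. The two constructions are mutually inverse. Finally, $\mathcal Z'$ is closed in a product of $\operatorname{Rep}(Q,\alpha)$ with Grassmannians, so $\pi$ is projective. $\square$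

**Lemma 7.2.** For every $M\in O_V$ the fibre $\pi^{-1}(M)$ consists of exactly one point. In particular $\mathcal Z\neq\emptyset$.

*Proof.* Put $F_X=\operatorname{im}d_X^*(M)$, of dimension $v_X$ by (2.1). For $f:R_X\to R_Y$ we have $f_1^*d_Y^*=d_X^*f_0^*$, so $f_1^*F_Y\subset F_X$. By Lemma 7.1 this is a point of $\pi^{-1}(M)$. Any point of $\pi^{-1}(M)$ satisfies $F_X\supset\operatorname{im}d_X^*(M)$, with equality by dimensions. $\square$

## 8. Smoothness from the vanishing of $\operatorname{Ext}^2$

**Proposition 8.1.** $\mathcal Z$ is smooth of pure dimension $\dim\mathcal T-\operatorname{rk}\mathcal L$, and the Koszul complex $\Lambda^\bullet\mathcal L^*$ on $\mathcal T$ is a resolution of $\mathcal O_{\mathcal Z}$.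

*Proof.* Let $a\in N^{ss}(k)$ correspond to the functor $F$, with module $M$. We show that $d\mu_a$ is surjective. Extend $F$ to $\mathcal C$ by $F(\beta_i)=0$. This is a functor because $\operatorname{Hom}(\beta_i,\mathcal C^+)=0$: a composite $C\to\beta_i\to C'$ with $C,C'\in\mathcal C^+$ is zero.

**Step 8.1: $\operatorname{Ext}^2(F,-)=0$.** This is what lets an Euler characteristic compute the tangent space. The functor $J_M(C)=\operatorname{Hom}(C^1,M)$ is defined on all of $\mathcal C$, and $F\subset J_M$ is a subfunctor on $\mathcal C$: on $\mathcal C^+$ this is Lemma 7.1(i), and the $\beta_i$ add no condition, since $F(\beta_i)=0$ and there are no nonzero maps from $\beta_i$ to $\mathcal C^+$. Let $0\to P''\to P'\to M\to0$ be a projective resolution. As $C^1$ is projective, (4.1) gives an exact sequence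
$$0\to\operatorname{Hom}(-,(P''\to0))\to\operatorname{Hom}(-,(P'\to0))\to J_M\to0,$$
so $J_M$ has projective dimension at most $1$. As the global dimension is at most $2$ (Step 4.4), the sequence $0=\operatorname{Ext}^2(J_M,-)\to\operatorname{Ext}^2(F,-)\to\operatorname{Ext}^3(J_M/F,-)=0$ is exact.

**Step 8.2: the tangent space of $N$.** This step expresses $T_aN$ by self-extensions of $F$. By Lemma 6.1, $T_aN$ is the set of functors with values $F(D)\otimes k[\varepsilon]$, $\varepsilon^2=0$, that reduce to $F$. Write such a functor as $F+\varepsilon\delta$. So $T_aN$ is the space of families $\delta(f)\in\operatorname{Hom}_k(F(D),F(C))$, linear in $f\in\operatorname{Hom}(C,D)$, with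
$$\delta(fg)=\delta(g)F(f)+F(g)\delta(f).$$
Each $\delta$ defines a self-extension $0\to F\xrightarrow{\varepsilon}F\otimes k[\varepsilon]\to F\to0$ with functor structure $F+\varepsilon\delta$. Every self-extension $0\to F\to\mathcal F\to F\to0$ arises so: $\mathcal F$ is again zero on $\sigma_i,\beta_i$, it becomes $k[\varepsilon]$-linear via $\varepsilon:\mathcal F\to F\to\mathcal F$, and vector space splittings identify it with some $F+\varepsilon\delta$. An equivalence of extensions is a family $1+\varepsilon\psi$, and it carries $\delta$ to $\delta'$ with $\delta'(f)-\delta(f)=\psi_CF(f)-F(f)\psi_D$. This difference vanishes for all $f$ if and only if $\psi\in\operatorname{Hom}(F,F)$. So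
$$0\to\operatorname{Hom}(F,F)\to\prod_X\operatorname{End}(V_X)\times\prod_j\operatorname{End}(W_j)\to T_aN\to\operatorname{Ext}^1(F,F)\to0$$
is exact.

**Step 8.3: the count.** This step shows that $T_aN=\ker d\mu_a$ has the smallest possible dimension. $F$ has composition factors $\Sigma_{R_X}$ ($v_X$ times) and $\Sigma_{\gamma_j}$ ($\alpha_j$ times). With $\operatorname{Ext}^2(F,F)=0$ and (4.3),
$$\dim T_aN=\sum_Xv_X^2+\sum_j\alpha_j^2-\chi(F,F),\qquad\chi(F,F)=\sum_Xv_X(v_X-o_X+v_{\tau X})+\sum_j\alpha_j(\alpha_j-v_{S_j}).$$
Hence
$$\dim\ker d\mu_a=\sum_Xv_Xo_X+\sum_j\alpha_jv_{S_j}-\sum_Xv_Xv_{\tau X}=\dim A-\dim L,$$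
so $d\mu_a$ is surjective.

**Step 8.4: descent to $\mathcal T$.** This step transfers the conclusion to the section of $\mathcal L$. Locally on $\mathcal T$ choose a section $s$ of $A^{ss}\to\mathcal T$; then the section of $\mathcal L$ is $\mu\circ s$. At a zero $t$, with $a=s(t)$, we have $T_aA^{ss}=ds(T_t\mathcal T)\oplus T_a(Ga)$, and $d\mu_a$ kills $T_a(Ga)$, because $\mu$ vanishes on $Ga$. So $d(\mu\circ s)_t$ is surjective: the section is transverse to the zero section. Hence $\mathcal Z$ is smooth of pure codimension $\operatorname{rk}\mathcal L$, locally its equations form a regular sequence, and the Koszul complex is a resolution. $\square$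

## 9. Bott's theorem on the tower of Grassmannians

For a weakly decreasing sequence $\delta=(\delta_1\ge\dots\ge\delta_v)$ of integers and a bundle (or space) $\mathcal E$ of rank $v$, let $S_\delta\mathcal E$ be the Schur functor of highest weight $\delta$; negative entries are allowed through $S_\delta\mathcal E=S_{\delta+(c^v)}\mathcal E\otimes(\det\mathcal E)^{-c}$. For a partition $\delta$ with more than $\operatorname{rk}\mathcal E$ nonzero parts, $S_\delta\mathcal E=0$.

**Lemma 9.1 (Bott).** Let $p:\mathrm{Gr}(v,O)\to Y$ be the Grassmannian bundle of rank $v$ subbundles of a rank $o$ bundle $O$, with tautological subbundle $\mathcal V$, and let $\delta_1\ge\dots\ge\delta_v$ be integers, $v\ge1$. If $\delta_v\ge0$, then $Rp_*S_\delta\mathcal V^*=S_\delta O^*$ via the natural map $p^*S_\delta O^*\to S_\delta\mathcal V^*$. If $-(o-v)\le\delta_v\le-1$, then $Rp_*S_\delta\mathcal V^*=0$.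

This is Bott's theorem (characteristic $0$) for the weight $(\delta,0^{o-v})$. In the first case the weight is dominant. In the second, with $\rho=(o,\dots,1)$, the $v$-th entry of $(\delta,0^{o-v})+\rho$ is $\delta_v+o-v+1\in\{1,\dots,o-v\}$, which repeats one of the last $o-v$ entries, so all cohomology vanishes. For $v=1$, $o=2$ the second case is $\mathcal O(-1)$ on $\mathbb P^1$, as in Section 3.

Call a representation *polynomial in the $V_X^*$* if it is a (possibly infinite) direct sum of tensor products of $S_{\lambda_X}V_X^*$ with partitions $\lambda_X$.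

**Proposition 9.2.** Let $\Xi=\Phi\otimes\bigotimes_X\Lambda^{p_X}(V_X\otimes V_{\tau X}^*)$, where $\Phi$ is polynomial in the $V_X^*$, and let $\underline\Xi$ be the associated bundle. Then $H^{>0}(\mathcal T,\underline\Xi)=0$, and the restriction map
$$(k[A]\otimes\Xi)^G\to(\Gamma(A^{ss},\mathcal O)\otimes\Xi)^G=\Gamma(\mathcal T,\underline\Xi)$$
is an isomorphism.

*Proof.* **Step 9.1: from $\mathcal T$ to $\mathcal G$.** This step removes the $W_j$-directions. The map $\mathcal T\to\mathcal G$ is affine, with algebra associated with $\operatorname{Sym}(\bigoplus_jW_j\otimes V_{S_j}^*)$, which is polynomial in the $V_X^*$; and $k[A]=k[A'_n]\otimes\operatorname{Sym}(\bigoplus_jW_j\otimes V_{S_j}^*)$. So, after enlarging $\Phi$ by this factor, it suffices to prove the following for all $l$, by induction on $l$, the case $l=0$ being trivial.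

> $(\ast_l)$ For $\Xi=\Phi\otimes\bigotimes_{m\le l}\Lambda^{p_m}(V_{X_m}\otimes V_{\tau X_m}^*)$ with $\Phi$ polynomial in the $V_{X_m}^*$, $m\le l$: $H^{>0}(\mathcal G_l,\underline\Xi)=0$, and $(k[A'_l]\otimes\Xi)^{G_l}\to\Gamma(\mathcal G_l,\underline\Xi)$ is an isomorphism.

Let $X=X_l$, $v=v_X$, $o=o_X$, $U=V_{\tau X}$. If $v=0$, stage $l$ of the tower is trivial. Let $v\ge1$.

**Step 9.2: how negative a weight can be.** This is where (5.1) enters. Since $\tau Y<Y$ for all $Y$, $X$ is not of the form $\tau X_m$ with $m\le l$. So $V_X$ occurs in $\Xi$ only polynomially through $V_X^*$ in $\Phi$, and in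
$$\Lambda^{p_l}(V_X\otimes U^*)=\bigoplus_{|\nu|=p_l}S_\nu V_X\otimes S_{\nu'}U^*,\qquad\nu_1\le\dim U=v_{\tau X}.$$
Consider a constituent $S_\delta V_X^*$ of $S_\lambda V_X^*\otimes S_\nu V_X$ with $\lambda$ a partition. In terms of $V_X^*$, the weights of $S_\lambda V_X^*$ have entries $\ge0$ and those of $S_\nu V_X$ have entries $\ge-\nu_1$. So $\Xi$ is a direct sum of terms $S_\delta V_X^*\otimes\Xi'$ with $\Xi'$ of the type in $(\ast_{l-1})$ (the factor $S_{\nu'}U^*$ goes into its polynomial part), and by (5.1)
$$\delta_v\ge-\nu_1\ge-v_{\tau X}\ge-(o-v).\tag{9.1}$$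

**Step 9.3: both sides for $p:\mathcal G_l\to\mathcal G_{l-1}$.** This step compares geometry and invariants. By (9.1), Lemma 9.1 and the projection formula, $Rp_*(S_\delta\underline V_X^*\otimes\underline\Xi')$ is $0$ if $\delta_v<0$, and it is $S_\delta\underline{\mathrm{Out}}_X^*\otimes\underline\Xi'$ via the natural map if $\delta_v\ge0$. On the algebraic side, the Cauchy formula is $k[\operatorname{Hom}(V_X,\mathrm{Out}_X)]=\bigoplus_{\ell(\lambda)\le v}S_\lambda V_X\otimes S_\lambda\mathrm{Out}_X^*$. So $(k[\operatorname{Hom}(V_X,\mathrm{Out}_X)]\otimes S_\delta V_X^*)^{\mathrm{GL}(V_X)}$ is $0$ if $\delta_v<0$. If $\delta_v\ge0$ it is isomorphic to the irreducible $\mathrm{GL}(\mathrm{Out}_X)$-module $S_\delta\mathrm{Out}_X^*$. The equivariant map $\omega\mapsto(a\mapsto S_\delta(a^*)\omega)$ from $S_\delta\mathrm{Out}_X^*$ to it is nonzero, since $S_\delta(a^*)$ is onto $S_\delta V_X^*\ne0$ for injective $a$. So it is an isomorphism.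

**Step 9.4: the induction.** This step combines the two. For $\delta_v<0$, both sides of $(\ast_l)$ and all cohomology vanish. For $\delta_v\ge0$ we obtain a square
$$\begin{array}{ccc}(k[A'_{l-1}]\otimes S_\delta\mathrm{Out}_X^*\otimes\Xi')^{G_{l-1}}&\xrightarrow{\ \sim\ }&(k[A'_l]\otimes S_\delta V_X^*\otimes\Xi')^{G_l}\\ \downarrow&&\downarrow\\ \Gamma(\mathcal G_{l-1},S_\delta\underline{\mathrm{Out}}_X^*\otimes\underline\Xi')&\xrightarrow{\ \sim\ }&\Gamma(\mathcal G_l,S_\delta\underline V_X^*\otimes\underline\Xi')\end{array}$$
which commutes, since both horizontal maps are "pull back and apply $S_\delta(a_{R_X}^*)$". As $\mathrm{Out}_X^*$ is a direct sum of spaces $V_{X_m}^*$ ($m<l$) and trivial representations, $S_\delta\mathrm{Out}_X^*\otimes\Xi'$ is of the type in $(\ast_{l-1})$. So the left vertical map is an isomorphism, hence so is the right one, and $H^{>0}(\mathcal G_l,S_\delta\underline V_X^*\otimes\underline\Xi')=H^{>0}(\mathcal G_{l-1},S_\delta\underline{\mathrm{Out}}_X^*\otimes\underline\Xi')=0$. $\square$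

## 10. Functions on $\mathcal Z$ come from $\operatorname{Rep}(Q,\alpha)$

**Corollary 10.1.** $H^i(\mathcal Z,\mathcal O)=0$ for $i>0$, $\Gamma(\mathcal Z,\mathcal O)=k[N]^G$, and $\pi^*:k[\operatorname{Rep}(Q,\alpha)]\to\Gamma(\mathcal Z,\mathcal O)$ is surjective.

*Proof.* **Step 10.1: cohomology.** This step uses the Koszul complex to pass from $\mathcal T$ to $\mathcal Z$. $\Lambda^p\mathcal L^*$ is associated with $\bigoplus_{\sum p_X=p}\bigotimes_X\Lambda^{p_X}(V_X\otimes V_{\tau X}^*)$. So all terms of the resolution of $\mathcal O_{\mathcal Z}$ in Proposition 8.1 have vanishing higher cohomology, by Proposition 9.2. Splitting the resolution into short exact sequences gives $H^{>0}(\mathcal Z,\mathcal O)=0$ and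
$$\Gamma(\mathcal Z,\mathcal O)=\operatorname{coker}\big(\Gamma(\mathcal T,\mathcal L^*)\to\Gamma(\mathcal T,\mathcal O)\big)=\operatorname{coker}\big((k[A]\otimes L^*)^G\xrightarrow{\mu}k[A]^G\big)=\big(k[A]/(\mu)\big)^G=k[N]^G.$$
The second equality is Proposition 9.2. The third is reductivity of $G$: taking invariants is exact, so $(k[A]\otimes L^*)^G$ maps onto the invariants of the ideal $(\mu)$.

**Step 10.2: generators of $k[A]^G$.** This step describes the invariants as entries of composites. $A$ consists of linear maps between the spaces $V_X$ and $W_j$, namely the components of the $a_D$. They go from $V(D)$ to $V(C)$ with $C$ strictly before $D$, so there are no oriented cycles. By the first fundamental theorem (FFT) for one $\mathrm{GL}(V_X)$, the $\mathrm{GL}(V_X)$-invariants are generated by the entries of maps not involving $V_X$ and of composites "into $V_X$, then out of $V_X$". So $k[A]^{\mathrm{GL}(V_X)}$ is an equivariant quotient of the coordinate ring of a similar space of linear maps with $V_X$ removed, again without oriented cycles. Iterate: by reductivity,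 invariants of a quotient ring are images of invariants. The result is that $k[A]^G$ is generated by the entries of composites $W_j\to V_{S_j}\to\dots\to W_i$ of components of the $a_D$.

**Step 10.3: surjectivity.** This step recognises these composites on $N$. By reductivity $k[A]^G\to k[N]^G$ is onto. On $N$ we have $a_D=F(b_D)$ for the universal functor $F$, so such a composite is $F(f)$ for the corresponding composite $f:\gamma_i\to\dots\to R_{S_j}\to\gamma_j$. Here $f\in\operatorname{Hom}(\gamma_i,\gamma_j)=\operatorname{Hom}(P_i,P_j)$, and $F(f)=\operatorname{Hom}(f,M):M_j\to M_i$ has entries polynomial in the entries of $M$. $\square$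

## 11. Proof of Theorem A

**Step 11.1: $\mathcal Z$ is irreducible.** Being smooth, $\mathcal Z$ only has to be connected. $Q$ is a tree, so there is $h:Q_0\to\mathbb Z$ with $h(ha)=h(ta)+1$ for all arrows $a$. The one-parameter subgroup $t\mapsto(t^{h(x)})_x$ of $\mathrm{GL}(\alpha)$ acts on $\operatorname{Rep}(Q,\alpha)$ by scaling with $t$. By Corollary 10.1, $\Gamma(\mathcal Z,\mathcal O)$ is the quotient of $k[\operatorname{Rep}(Q,\alpha)]$ by $\ker\pi^*$. This ideal is $\mathrm{GL}(\alpha)$-stable, hence homogeneous, and it is proper since $\mathcal Z\ne\emptyset$ (Lemma 7.2). So $\Gamma(\mathcal Z,\mathcal O)$ is non-negatively graded with degree-$0$ part $k$. Let $e$ be an idempotent. Its degree-$0$ part is $0$ or $1$; replacing $e$ by $1-e$ if necessary, it is $0$. Then $e=e^m$ has no terms of degree less than $m$, for all $m$, so $e=0$. Hence the only idempotents are $0,1$, and $\mathcal Z$ is connected.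

**Step 11.2: the image of $\pi$ is $\overline{O_V}$.** Let $M=\pi(F)$ with $F\in\mathcal Z(k)$. Since $\operatorname{im}d_X^*(M)\subset F_X$, (2.1) gives $[X,M]\ge[X,V]$ for all non-projective indecomposables $X$; for $X$ projective equality holds. So, by Lemma 2.2,
$$\pi^{-1}(O_V)=\pi^{-1}\{M:[X,M]\le[X,V]\text{ for all indecomposables }X\},$$
which is open by semicontinuity. It is non-empty, hence dense in $\mathcal Z$. As $\pi$ is projective, $\pi(\mathcal Z)$ is closed; it contains $O_V$, and by density it lies in $\overline{O_V}$. So $\pi(\mathcal Z)=\overline{O_V}$.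

**Step 11.3: the conclusion.** This step checks Definition 1.1. As $\mathcal Z$ is reduced, $\pi$ is a projective surjective morphism $\mathcal Z\to\overline{O_V}$ (reduced structure) from a smooth irreducible variety, with one-point fibres over the dense open subset $O_V$ by Lemma 7.2. In characteristic $0$ it is therefore birational. The map $k[\overline{O_V}]\to\Gamma(\mathcal Z,\mathcal O)$ is injective because $\pi$ is dominant, and surjective by Corollary 10.1; and $H^{>0}(\mathcal Z,\mathcal O)=0$. Since $\overline{O_V}$ is affine, $R\pi_*\mathcal O_{\mathcal Z}=\mathcal O_{\overline{O_V}}$. Hence $\overline{O_V}$ is normal with rational singularities, and Cohen–Macaulay (Kempf). This proves Theorem A. $\blacksquare$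

## 12. Removing one vector space at a time: proof of Theorem B

By Section 11 and Corollary 10.1, $k[\overline{O_V}]=k[N]^G$ as quotients of $k[\operatorname{Rep}(Q,\alpha)]$. Let $\mathcal D\subset\operatorname{Rep}(Q,\alpha)$ be the scheme defined by the minors in Theorem B. We must show $k[N]^G=k[\mathcal D]$. To do so we take invariants under one factor $\mathrm{GL}(V_{X_s})$ of $G$ at a time, in the order $s=n,n-1,\dots,1$, and keep track of the ideal.

**Step 12.1: a chain of schemes from $N$ to $\mathcal D$.** Write $v_l=v_{X_l}$, $V_l=V_{X_l}$, $Q_l^\bullet=Q^\bullet_{X_l}$ and $e_l=(d,\mathrm{id}):R_{X_l}\to c(Q^0_l)$. For $0\le s\le n$ let $\mathcal C^{[s]}=\operatorname{add}\{\sigma_i,\gamma_j\ (\text{all }i,j),R_{X_1},\dots,R_{X_s}\}$, and let $N'_s$ be the affine scheme of functors $F$ on $\mathcal C^{[s]}$ with $F(\sigma_i)=0$, $F(\gamma_j)=W_j$, $F(R_{X_l})=V_l$. Put $H_l=F(c(Q^0_l))$, a fixed vector space. A *right $\mathcal C^{[s]}$-approximation* of $R_{X_l}$ is a map $t:B\to R_{X_l}$ with $B\in\mathcal C^{[s]}$ through which every map from an object of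 $\mathcal C^{[s]}$ to $R_{X_l}$ factors. It exists because all Hom spaces are finite-dimensional and there are finitely many indecomposables. For example, $b_X:\tilde R_X\to R_X$ with $X=X_l$ is a right $\mathcal C^{[l-1]}$-approximation, by Lemma 4.2(i).

Let $N_s\subset N'_s$ be defined by the vanishing, for each $l>s$, of the $(v_l+1)$-minors of $F(e_lt):H_l\to F(B)$, where $t:B\to R_{X_l}$ is a right $\mathcal C^{[s]}$-approximation. The ideal does not depend on $t$: two approximations factor through each other, and Cauchy–Binet applies.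

We have $N_n=N$, as there are no conditions and $\mathcal C^{[n]}=\mathcal C^+$. Also $N_0=\mathcal D$. Indeed, since $F(\sigma_i)=0$ and $\operatorname{Hom}(\gamma_j,\sigma_i)=0$, a point of $N'_0$ is a functor on the $\gamma_j$, so $N'_0=\operatorname{Rep}(Q,\alpha)$. A right $\mathcal C^{[0]}$-approximation of $R_X$ is $(\mathrm{id},d):c(Q^1_X)\to R_X$ (every map $\gamma_j\to R_X$ comes from $P_j\to Q^1_X$) plus some $\sigma$'s, on which $F=0$. The resulting map is $F(c(d_X))=d_X^*(M)$. So it suffices to show, compatibly with the maps from $k[\operatorname{Rep}(Q,\alpha)]$ and with the remaining groups,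
$$k[N_s]^{\mathrm{GL}(V_s)}=k[N_{s-1}]\qquad(1\le s\le n).\tag{12.1}$$

**Step 12.2: $N'_s$ over $N'_{s-1}$.** This step describes what it takes to add the object $R_{X_s}$. Write $X=X_s$, $\tilde R=\tilde R_X$, $b=b_X$, $e=e_s$, $H=H_s$. Note that $\tilde R,R_{\tau X}\in\mathcal C^{[s-1]}$. For $F'\in N'_{s-1}$ put
$$O=F'(\tilde R),\quad U=F'(R_{\tau X}),\quad\kappa=F'(c_X):O\to U,\quad h=F'(eb):H\to O.$$
Then $\kappa h=F'(ebc_X)=0$. *An extension of $F'$ to $\mathcal C^{[s]}$ with $F(R_X)=V_s$ is the same as a pair $(i:H\to V_s,\ a:V_s\to O)$ with $\kappa a=0$ and $ai=h$.* The argument works over any commutative $k$-algebra.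

- *Maps into $R_X$.* By Lemma 4.2(i), $0\to\operatorname{Hom}(-,R_{\tau X})\to\operatorname{Hom}(-,\tilde R)\to\operatorname{Hom}(-,R_X)\to0$ is exact on $\mathcal C^{[s-1]}$. So families $F(f):V_s\to F'(C)$, $f:C\to R_X$, natural in $C\in\mathcal C^{[s-1]}$, amount to $a=F(b)$ with $\kappa a=0$, via $F(b\hat f)=F'(\hat f)a$.
- *Maps out of $R_X$.* Among indecomposables $C\in\mathcal C^{[s-1]}$, $\operatorname{Hom}(R_X,C)\neq0$ only for $C=\gamma_j$. For $C=R_{X_l}$, $l<s$, this is Lemma 4.1. A map $R_X\to\sigma_j$ is induced by a map $X\to P_j$; its image is projective, hence a direct summand of $X$, hence $0$. Every $g:R_X\to\gamma_j$ is uniquely $g'e$ with $g':c(Q^0_X)\to\gamma_j$, by (4.1). So the maps $F(g)$ amount to $i=F(e)$, with $F(g)=iF'(g')$. Compatibility with a further map $u:\gamma_j\to C'$, where $\operatorname{Hom}(R_X,\gamma_j)\ne0$, is automatic: for $C'=\gamma_l$, $(ug)'=ug'$; for $C'=\sigma_l$, $u=0$; for $C'=R_{X_l}$ with $l<s$, $u=0$, because $R_{X_l}$ precedes $R_X$ and $R_X$ precedes $\gamma_j$.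
- *Composites through $R_X$.* Functoriality for $C\xrightarrow{b\hat f}R_X\xrightarrow{g'e}\gamma_j$ says $F'(\hat f)\,h\,F'(g')=F'(\hat f)\,ai\,F'(g')$. This holds for all $\hat f,g'$ if and only if $ai=h$.
- *Composites $R_X\to C\to R_X$.* For each indecomposable $C\in\mathcal C^{[s-1]}$, $\operatorname{Hom}(R_X,C)=0$ or $\operatorname{Hom}(C,R_X)=0$ by Lemma 4.1, so these impose nothing.

**Step 12.3: set-up for the invariants.** This step splits the ideal of invariants into three contributions. Let $\mathcal R=k[N'_{s-1}]$ and $\mathcal S=\mathcal R\otimes k[\operatorname{Hom}(H,V_s)\times\operatorname{Hom}(V_s,O)]$. By the first and second fundamental theorems,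
$$\mathcal S^{\mathrm{GL}(V_s)}=\mathcal R[z]/\big((v_s+1)\text{-minors of }z\big),\qquad z=ai,$$
with $z$ a generic matrix $H\to O$. We have $k[N_s]=\mathcal S/\mathfrak a$, where $\mathfrak a$ is generated by the entries of (1) $ai-h$ and (2) $\kappa a$, and by (3) the minors of the rank conditions for $l>s$. By reductivity $k[N_s]^{\mathrm{GL}(V_s)}=\mathcal S^{\mathrm{GL}(V_s)}/\mathfrak a^{\mathrm{GL}(V_s)}$, and $\mathfrak a^{\mathrm{GL}(V_s)}$ is the sum of the contributions of (1)–(3), each being the image of $(\mathcal S\otimes T)^{\mathrm{GL}(V_s)}$, where $T$ is the representation of $\mathrm{GL}(V_s)$ that indexes the generators.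

**Step 12.4: the contributions of (1) and (2).** We show that together they impose $z=h$ and nothing more. The generators (1) are invariant, so they contribute the ideal generated by the entries of $z-h$. For (2), $T=U^*\otimes V_s$. To find $(\mathcal S\otimes V_s)^{\mathrm{GL}(V_s)}$, adjoin one covector $\xi$ and take the invariants linear in it. By the FFT these are combinations, over $\mathcal S^{\mathrm{GL}(V_s)}$, of the pairings $\langle\xi,i(y)\rangle$. So $(\mathcal S\otimes V_s)^{\mathrm{GL}(V_s)}$ is generated by the $i(y)$, $y\in H$, and the contribution of (2) is generated by the entries of $\kappa ai=\kappa z$. Modulo $z=h$ these are the entries of $\kappa h=0$.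

**Step 12.5: the contribution of (3).** We show that the rank conditions for $l>s$ turn into those relative to $\mathcal C^{[s-1]}$. Fix $l>s$, put $r=v_l+1$, and let $t=(t',t_1,\dots,t_m):B'\oplus R_X^m\to R_{X_l}$ be a right $\mathcal C^{[s]}$-approximation with $B'\in\mathcal C^{[s-1]}$. Let $Y=F'(B')\oplus V_s^m$. Write $e_lt_q=g'_qe$ with $g'_q:c(Q^0_X)\to c(Q^0_l)$, using (4.1). Then $F(e_lt):H_l\to Y$ has components $F'(e_lt')$ and $iF'(g'_q)$, and $T=\Lambda^rH_l\otimes\Lambda^rY^*$.

The module $(\mathcal S\otimes\Lambda^rY^*)^{\mathrm{GL}(V_s)}$ is a quotient of $(\mathcal S\otimes(Y^*)^{\otimes r})^{\mathrm{GL}(V_s)}$. For the latter, adjoin vectors of $V_s$ and take invariants multilinear in them. By the FFT such vectors can only be paired with the available covectors, which are the rows of $a$. So $(\mathcal S\otimes\Lambda^rY^*)^{\mathrm{GL}(V_s)}$ is spanned over $\mathcal S^{\mathrm{GL}(V_s)}$ by the $\eta_1\wedge\dots\wedge\eta_r$ with each $\eta_p$ in $F'(B')^*$ or of the form $\omega\circ a\circ\mathrm{pr}_q$, $\omega\in O^*$. Tensored with $\Lambda^rH_l$,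 these map to determinants of the matrices $(\eta_p(F(e_lt)y_{p'}))_{p,p'}$ with $y_{p'}\in H_l$. So the contribution is generated by the $r$-minors of
$$(\mathrm{id}\oplus a^{\oplus m})\circ F(e_lt):H_l\to F'(B'\oplus\tilde R^m).$$
Its $q$-th component is $aiF'(g'_q)=zF'(g'_q)$. Modulo $z=h$ this is $hF'(g'_q)=F'(g'_qeb)=F'(e_lt_qb)$. So we obtain the $r$-minors of $F'(e_lt'')$ with $t''=(t',t_1b,\dots,t_mb):B'\oplus\tilde R^m\to R_{X_l}$. This $t''$ is a right $\mathcal C^{[s-1]}$-approximation: a map from an object of $\mathcal C^{[s-1]}$ to $R_{X_l}$ factors through $t$, and maps from $\mathcal C^{[s-1]}$ to $R_X$ factor through $b$.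

**Step 12.6: end of the proof.** This step assembles (12.1). Altogether, $k[N_s]^{\mathrm{GL}(V_s)}$ is $\mathcal R$ modulo two families of elements: the $(v_s+1)$-minors of $h=F'(e_sb)$, where $b:\tilde R\to R_{X_s}$ is a right $\mathcal C^{[s-1]}$-approximation, and the rank conditions for $l>s$ relative to $\mathcal C^{[s-1]}$. The first family is the rank condition for $l=s$ relative to $\mathcal C^{[s-1]}$. So the quotient is $k[N_{s-1}]$, which proves (12.1); all identifications are equivariant for $\prod_{m<s}\mathrm{GL}(V_m)$ and compatible with the maps from $k[\operatorname{Rep}(Q,\alpha)]$. Iterating (12.1) from $s=n$ down to $s=1$,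
$$k[\overline{O_V}]=k[N]^G=k[N_n]^G=k[N_0]=k[\mathcal D]$$
as quotients of $k[\operatorname{Rep}(Q,\alpha)]$. Hence $\mathcal D=\overline{O_V}$ as schemes, which is Theorem B. $\blacksquare$
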